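\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{The Fourier transform of the invariant measure\\ on the orbit of highest weight vectors}


\begin{abstract}
Let $\mathbf X\subset\mathbf V$ be the orbit of a highest weight vector in an irreducible representation of a split semisimple group over a local field, and suppose that $\mathbf X$ carries an invariant volume form $\omega$. It was conjectured that, as soon as $\mathbf X$ is not dense in $\mathbf V$, the Fourier transform of the measure $|\omega|$ is a locally integrable function. We show that this is false over every local field: for $SL_n\times SL_n$ acting on $n\times n$ matrices, $n\ge2$, the Fourier transform is a nonzero measure carried by $\{\det=0\}$. In characteristic $0$ we determine, for nontrivial $\mathbf V$, exactly when the conclusion holds. If $\dim\mathbf X=N+1$ and $\omega$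 is homogeneous of degree $d$, the Fourier transform is locally integrable if and only if $2d\le N+1$, and locally square integrable if and only if $2d\le N$.
\end{abstract}

\section{The question and the answer}

\subsection{The conjecture}
Let $E$ be a local field and $\psi$ a nontrivial additive character of $E$. Let $\mathbf G$ be a split semisimple group over $E$, let $\rho:\mathbf G\to\mathrm{GL}(\mathbf V)$ be an irreducible finite-dimensional representation, and let $\mathbf X\subset\mathbf V$ be the orbit of a highest weight vector. Suppose that $\mathbf X$ carries a $\mathbf G$-invariant volume form $\omega$ (a nowhere vanishing form of top degree) defined over $E$. It gives a measure $|\omega|$ on $\mathbf X(E)$ and a distribution on $\mathbf V(E)$,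
\[
\delta_\omega(g)=\int_{\mathbf X(E)}g\,|\omega| ,
\]
whose Fourier transform $\mathcal F(\delta_\omega)$ is a distribution on the dual space $\mathbf V^\vee(E)$.

\begin{conjecture}[{\cite[Conjecture 2.1]{OSG}}]\label{conj}
If $\overline{\mathbf X}\ne\mathbf V$, then $\mathcal F(\delta_\omega)$ is given by a locally $L^1$ function.
\end{conjecture}

The hypothesis excludes an evident obstruction. If $\mathbf V$ is nontrivial and $\mathbf X$ is dense in $\mathbf V$, then $\mathbf X=\mathbf V\setminus0$, the form $\omega$ is a multiple of $dx$ (Section~\ref{sec:dual}), and $\mathcal F(\delta_\omega)$ is a multiple of the delta function at $0$. If $\mathbf X$ is not dense, $|\omega|$ lives on a curved cone of smaller dimension. Curvature makes Fourier transforms decay, and one may guess that it makes $\mathcal F(\delta_\omega)$ a function. But there is a competing effect. The form $\omega$ is homogeneous, $h_t^*\omega=t^d\omega$ for the homotheties $h_t$, so $\mathcal F(\delta_\omega)$ is homogeneous of degree $-d$, and the larger $d$ is, the more mass $|\omega|$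 has far from the origin and the more singular $\mathcal F(\delta_\omega)$ should be. The outcome depends on which effect wins.

\begin{theorem}\label{thmA}
Let $E$ be any local field, $n\ge2$, $\mathbf G=SL_n\times SL_n$ and $\mathbf V=M_n$ with $\rho(g,h)x=gxh^T$. Then $\mathbf X$ is the variety of matrices of rank one, so $\overline{\mathbf X}\neq\mathbf V$; an invariant $\omega$ exists; and $\mathcal F(\delta_\omega)$ is a nonzero positive measure supported on $\{\det\xi=0\}$. Hence it is not given by a locally $L^1$ function, and Conjecture~\ref{conj} is false over every local field.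
\end{theorem}

\begin{theorem}\label{thmB}
Let $E$ be $\mathbb R$, $\mathbb C$ or a finite extension of $\mathbb Q_p$, let $\mathbf V$ be nontrivial, and let $\omega$ be an invariant volume form on $\mathbf X$. Put $N=\dim\mathbf X-1$, let $d$ be the integer with $h_t^*\omega=t^d\omega$, and let $F=\mathcal F(\delta_\omega)$.
\begin{enumerate}
\item If $2d\le N+1$, then $F$ is locally $L^1$. More precisely, $F\in L^p_{loc}$ for all $p\in[1,2]$ with $p(2d-N)<2$.
\item If $2d\ge N+1$, then $F\notin L^2_{loc}$.
\item If $2d\ge N+2$, then $F$ is not given by a locally $L^1$ function.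
\end{enumerate}
Thus $F\in L^1_{loc}$ if and only if $2d\le N+1$, and $F\in L^2_{loc}$ if and only if $2d\le N$.
\end{theorem}

If $\mathbf V$ is trivial, $\mathbf X$ is a point and $\mathcal F(\delta_\omega)$ is a continuous function. Section~\ref{sec:examples} evaluates the criterion $2d\le N+1$. It holds, for instance, for all adjoint representations of simple groups, and it fails for $\Lambda^2E^m$ ($m\ge4$), for the split group $SO_n$ on $E^n$ ($n\ge4$), for the $27$ of $E_6$ and for the $56$ of $E_7$. So there are counterexamples to Conjecture~\ref{conj} with $\mathbf G$ simple.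

\subsection{Why $2d$ is compared with $N$}\label{heur}
The following count is not a proof, but it predicts the theorem and organizes the argument. Cut $\delta_\omega$ into shells $\|x\|\asymp Q^j$, $Q>1$. By homogeneity the $j$-th shell contributes a function
\[
F_j(\xi)=Q^{jd}F_0(\tau^j\xi),\qquad |\tau|=Q,
\]
where $F_0$ is the Fourier transform of a smooth density on a compact piece of $\mathbf X(E)$. By stationary phase $F_0(\eta)$ is negligible unless $\eta$ is nearly conormal to $\mathbf X$ at some point, that is, unless $\eta$ is close to the \emph{dual cone} $\mathbf X^\perp=\bigcup_{x\in\mathbf X}(T_x\mathbf X)^\perp$; since $x\mapsto\langle x,\eta\rangle$ is linear along rays, ``close'' means at bounded distance. Suppose that $\mathbf X^\perp$ is a hypersurface. Then the phase should be nondegenerate in the $N$ directions transverse to the rays, so that $|F_0|\asymp\|\eta\|^{-N/2}$ near $\mathbf X^\perp$. After rescaling, on the unit ball $F_j$ has height $Q^{j(d-N/2)}$ on the $Q^{-j}$-neighborhood of $\mathbf X^\perp$, whence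
\[
\|F_j\|_{L^1}\asymp Q^{j(d-\frac N2-1)},\qquad \|F_j\|_{L^2}^2\asymp Q^{j(2d-N-1)} .
\]
The sum over $j$ should be locally $L^1$ precisely when $2d<N+2$ and locally $L^2$ precisely when $2d<N+1$. On the boundary $2d=N+2$ the $F_j$ have the size of approximations to a measure on $\mathbf X^\perp$. This matches Theorem~\ref{thmA}, where $d=n$, $N=2n-2$ and $\mathbf X^\perp=\{\det=0\}$.

The upper bounds can be proved without any knowledge of $\mathbf X^\perp$. The lower bound in part (3) requires care when $\mathbf X^\perp$ is not a hypersurface; there an identity from projective duality is needed.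

\subsection{Conventions}
$|\cdot|$ is the normalized absolute value of $E$ (so $|z|=z\bar z$ on $\mathbb C$). On $E^k$, $\|\cdot\|$ is the maximum norm (nonarchimedean $E$), the Euclidean norm ($\mathbb R$), or the square of the Hermitian norm ($\mathbb C$). Thus $\|\lambda v\|=|\lambda|\|v\|$, $\|a+b\|\le2(\|a\|+\|b\|)$, and balls of radius $r$ (in the value group) have volume $\asymp r^k$. ``Smooth'' means locally constant if $E$ is nonarchimedean, and $\mathcal S$ denotes Schwartz(--Bruhat) functions. A test function is a smooth function with compact support. Put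
\[
\hat\varphi(x)=\int\varphi(\xi)\psi(\langle x,\xi\rangle)\,d\xi,\qquad \mathcal F(T)(\varphi)=T(\hat\varphi).
\]
Fourier inversion is used in the form $\int_{E^k}\hat h(v)\,dv=c_k\,h(0)$ for $h\in\mathcal S(E^k)$, with $c_k>0$ depending only on the Haar measures and $\psi$. A distribution is \emph{given by} a locally $L^1$ function $f$ if its value is $\int f\varphi$ for every test function $\varphi$; it belongs to $L^p_{loc}$, $p\ge1$, if it is given by some $f\in L^p_{loc}$. The letters $c,C>0$ denote constants that may change from line to line; $C_M$ depends also on $M$.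

\section{Two computations by hand}

The two examples lie on either side of the threshold: the first has $2d=N+1$ and its transform is a function, the second has $2d=N+2$ and its transform is a singular measure. In both one integrates first over a linear piece of $\mathbf X$, where Fourier inversion applies.

\subsection{Binary quadratic forms}\label{binary}
Let $\operatorname{char}E\neq2$, $\mathbf G=SL_2$, $\mathbf V=\mathrm{Sym}^2E^2$ with coordinates relative to the basis $e_1^2,\,2e_1e_2,\,e_2^2$. Then $(e_1+ye_2)^2$ has coordinates $\sigma(y)=(1,y,y^2)$, and, up to the single ray $E^*e_2^2$, the points of $\mathbf X(E)$ are the $t\sigma(y)$ with $t\in E^*$, $y\in E$. The map $(a,b)\mapsto(ae_1+be_2)^2$ is an \'etale double cover $\mathbb A^2\setminus0\to\mathbf X$, so the $SL_2$-invariant form $da\wedge db$, which is unchanged by $(a,b)\mapsto(-a,-b)$, descends to $\mathbf X$. With $t=a^2$, $y=b/a$ we have $dt\wedge dy=2\,da\wedge db$, so we may take $\omega=dt\wedge dy$; here $d=N=1$.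

Let $q_\eta(y)=\langle\sigma(y),\eta\rangle=\eta_0+\eta_1y+\eta_2y^2$. For a test function $\varphi$, substitute $\eta_0=w-\eta_1y-\eta_2y^2$ in $\hat\varphi(t\sigma(y))=\int\varphi(\eta)\psi(tq_\eta(y))\,d\eta$ and apply inversion in $(t,w)$:
\[
\mathcal F(\delta_\omega)(\varphi)=\int\!dy\int\!\hat\varphi(t\sigma(y))\,dt
=c\int\!dy\iint\varphi(-\eta_1y-\eta_2y^2,\eta_1,\eta_2)\,d\eta_1d\eta_2 .
\]
The first integral converges absolutely, because $\int|\hat\varphi(t\sigma(y))|dt\le C\max(1,|y|)^{-2}$. The map $(y,\eta_1,\eta_2)\mapsto\eta$ has Jacobian $-(\eta_1+2\eta_2y)=-q_\eta'(y)$, and at a root of $q_\eta$ we have $q_\eta'(y)^2=\Delta(\eta):=\eta_1^2-4\eta_0\eta_2$. Over an $\eta$ with $\eta_2\Delta\ne0$ there are two preimages if $\Delta$ is a square in $E$, and none otherwise. Hence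
\[
\mathcal F(\delta_\omega)=2c\,|\Delta|^{-1/2}\,1_{\{\Delta\in (E^{*})^2\}} .
\]
This function is locally $L^1$, since its integral against any test function $\varphi\ge0$ is the finite number just computed. It is not locally $L^2$: near a point $\eta\ne0$ with $\Delta(\eta)=0$ we can use $\Delta$ as a coordinate, and $\int|\Delta|^{-1}d\Delta$ over small nonzero squares diverges (put $\Delta=s^2$). The singularity lies along $\{\Delta=0\}$, the set of $\eta$ for which the binary form attached to $q_\eta$ has a double root. This is the dual cone.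

\subsection{Matrices of rank one: proof of Theorem~\ref{thmA}}\label{rankone}
$M_n=E^n\boxtimes E^n$ is irreducible with highest weight vector $e_1e_1^T$. Since $SL_n$ is transitive on nonzero vectors, $\mathbf X=\{uv^T:u,v\ne0\}$ is the variety of matrices of rank one. It is not dense, as $n\ge2$.

\emph{The form.} The map $p:(\mathbb A^n\setminus0)^2\to\mathbf X$, $(u,v)\mapsto uv^T$, is a $\mathbb G_m$-torsor for $a\cdot(u,v)=(au,a^{-1}v)$, and $du\wedge dv$ is invariant under $\mathbf G$ and $\mathbb G_m$. Contract it with the vector field $\sum u_i\partial_{u_i}-\sum v_i\partial_{v_i}$ generating the $\mathbb G_m$-action. The result is $\mathbb G_m$-invariant and is killed by contraction with that field, so it descends to a form $\omega$ on $\mathbf X$. This $\omega$ is $\mathbf G$-invariant and vanishes nowhere. It is unique up to a scalar, as the ratio of two invariant nowhere vanishing top forms is an invariant function on a homogeneous space.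

A matrix in $\mathbf X(E)$ with nonzero last row is $uv^T$ for unique $u=(u',1)$, $u'\in E^{n-1}$, and $v\in E^n\setminus0$. Pull the contracted form back along the section $(u',v)\mapsto((u',1),v)$: all terms containing $du_n$ vanish, and what remains is the term in which the factor $du_n$ is contracted, that is, $\pm du'\wedge dv$. The matrices with zero last row form a proper closed analytic subset of $\mathbf X(E)$, hence a null set. So
\[
\delta_\omega(g)=\int_{E^{n-1}}\int_{E^n}g(uv^T)\,dv\,du',\qquad u=(u',1).
\]
For $g\in\mathcal S(M_n(E))$ this converges absolutely: $\int|g(uv^T)|\,dv\le C\max(1,\|u'\|)^{-n}$, which is integrable over $E^{n-1}$.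

\emph{The transform.} Use $\langle x,\xi\rangle=\mathrm{tr}(x^T\xi)$, so that $\langle uv^T,\xi\rangle=(\xi^Tu)\cdot v$. If $\xi_1,\dots,\xi_n$ are the rows of $\xi$, then $\xi^Tu=\sum_{i<n}u_i'\xi_i+\xi_n$. Let $\varphi$ be a test function. Taking $w=\xi^Tu$ as a variable in place of $\xi_n$,
\[
\hat\varphi(uv^T)=\int_{E^n}h_u(w)\psi(w\cdot v)\,dw,\quad
h_u(w)=\int\varphi\Big(\xi_1,\dots,\xi_{n-1},w-\sum_{i<n}u_i'\xi_i\Big)d\xi_1\cdots d\xi_{n-1},
\]
with $h_u\in\mathcal S(E^n)$. Inversion gives $\int\hat\varphi(uv^T)\,dv=c\,h_u(0)$ with $c>0$, hence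
\[
\mathcal F(\delta_\omega)(\varphi)=c\int_{E^{n-1}}du'\int\varphi\Big(\xi_1,\dots,\xi_{n-1},-\sum_{i<n}u_i'\xi_i\Big)d\xi_1\cdots d\xi_{n-1}.
\]
The matrices that occur have linearly dependent rows. So $\mathcal F(\delta_\omega)(\varphi)$ is $0$ if $\varphi$ vanishes on $\{\det=0\}$. It is $\ge0$ if $\varphi\ge0$, and $>0$ if also $\varphi(0)>0$. Thus $\mathcal F(\delta_\omega)$ is a nonzero positive measure supported on the closed set $\{\det=0\}$, which is null for Haar measure. If it were given by $f\in L^1_{loc}$, then $f=0$ almost everywhere off $\{\det=0\}$, hence almost everywhere, so $\mathcal F(\delta_\omega)=0$, a contradiction.\qed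

\section{The cone, its degree and its charts}\label{sec:cone}

From now on $E$ has characteristic $0$ and $\mathbf V$ is nontrivial, with highest weight $\lambda\ne0$ and highest weight vector $v\in\mathbf V(E)$. Put $n=\dim\mathbf V$.

Since the maximal torus $\mathbf T$ acts on $v$ through $\lambda\neq0$, $\mathbf X$ is stable under homotheties. It is the punctured cone over the closed orbit $\mathbf Z=\mathbf G[v]\cong\mathbf G/\mathbf P$ in $\mathbb P(\mathbf V)$, a smooth projective variety, and $\mathbf X\to\mathbf Z$ is a $\mathbb G_m$-torsor. So $N=\dim\mathbf Z$. We have $N\ge1$: if $\mathbf Z$ were a point, the line through $v$ would be stable, hence all of $\mathbf V$, and the semisimple group $\mathbf G$ would act trivially on it. The space $\mathbf Z(E)$ is compact and nonempty, and $\mathbf X(E)$ consists of the nonzero vectors on the $E$-lines in $\mathbf Z(E)$; in particular it is closed in $\mathbf V(E)\setminus0$. The tangent space $T_x\mathbf X\subset\mathbf V$ contains $x$ and is constant along rays.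

Let $\Phi_P$ be the set of roots of the unipotent radical of $\mathbf P$ (they are positive roots), and $2\rho_P$ their sum; $|\Phi_P|=N$. As in Section~\ref{rankone}, any two invariant volume forms on $\mathbf X$ are proportional, because their ratio is an invariant function on a homogeneous space.

\begin{lemma}\label{degree}
An invariant volume form $\omega$ exists if and only if $2\rho_P=d\lambda$ for some integer $d$. In that case $h_t^*\omega=t^d\omega$, $d\ge1$, and $K_{\mathbf Z}\cong\mathcal O_{\mathbf Z}(-d)$.
\end{lemma}

\begin{proof}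
An element $p\in\mathbf P$ sends $v$ to $\lambda(p)v$, so it maps the subspace $T_v\mathbf X=\mathfrak gv$ of $\mathbf V$ to $T_{\lambda(p)v}\mathbf X=T_v\mathbf X$. The weights of $\mathbf T$ on this space are $\lambda$ and $\lambda-\alpha$, $\alpha\in\Phi_P$. As a character of $\mathbf P$ is determined by its restriction to $\mathbf T$, the group $\mathbf P$ acts on $\det T_v\mathbf X$ by $(N+1)\lambda-2\rho_P$ (characters written additively).

Let $\omega$ exist. Homotheties commute with $\mathbf G$, so $h_t^*\omega$ is again invariant. By uniqueness it is a multiple of $\omega$, and the factor is a character of $\mathbb G_m$ in $t$; so $h_t^*\omega=t^d\omega$ for some $d\in\mathbb Z$. The differential of $h_t$ is multiplication by $t$, so $\omega_{tv}=t^{d-N-1}\omega_v$ as forms on the common tangent space. Invariance under $p\in\mathbf P$, evaluated at $v$, now reads $(d-N-1)\lambda+(N+1)\lambda-2\rho_P=0$, that is, $2\rho_P=d\lambda$. Conversely, if $2\rho_P=d\lambda$, the stabilizer $\ker(\lambda|_{\mathbf P})$ of $v$ acts trivially on $\det T_v\mathbf X$,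 so a volume form at $v$ extends uniquely to an invariant form on $\mathbf X$. By uniqueness it is defined over $E$ if its value at $v$ is.

Let $\rho^\vee$ be half the sum of the positive coroots. Then $\langle\lambda,\rho^\vee\rangle>0$ since $\lambda$ is dominant and nonzero, and $\langle2\rho_P,\rho^\vee\rangle>0$ since $\Phi_P\ne\emptyset$ consists of positive roots. Hence $d\geq 1$.

Finally, let $\omega'$ be the contraction of $\omega$ with the Euler field. It is an $N$-form on $\mathbf X$ that is killed by contraction with the Euler field, is nonzero on every complement of the ray direction, and satisfies $h_t^*\omega'=t^d\omega'$. So for a local section $\sigma$ of $\mathbf X\to\mathbf Z$ and an invertible function $f$, $\sigma^*\omega'$ generates $K_{\mathbf Z}$ locally and $(f\sigma)^*\omega'=f^d\sigma^*\omega'$. Since $\sigma$ is a local generator of $\mathcal O_{\mathbf Z}(-1)$, the rule $\sigma^{\otimes d}\mapsto\sigma^*\omega'$ defines an isomorphism $\mathcal O_{\mathbf Z}(-d)\to K_{\mathbf Z}$.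
\end{proof}

Write $V=\mathbf V(E)$, $V^\vee=\mathbf V^\vee(E)$, $X=\mathbf X(E)$ and $\mu=|\omega|$. Homogeneity of $\omega$ says
\begin{equation}\label{scaling}
\int g\,d\mu=|t|^d\int g(tx)\,d\mu(x)\qquad(t\in E^*).
\end{equation}

\paragraph{Charts.} Locally on $\mathbf Z(E)$ take $E$-analytic coordinates $y\in U\subset E^N$ and an analytic section $\sigma:U\to X$. Then $(t,y)\mapsto t\sigma(y)$, $t\in E^*$, is a chart of $X$. By homogeneity $\omega=t^{d-1}\alpha(y)\,dt\wedge dy$ with $\alpha$ analytic and nowhere zero. The vectors $\sigma(y),\partial_1\sigma(y),\dots,\partial_N\sigma(y)$ form a basis of $T_{t\sigma(y)}X$. For $\eta\in V^\vee$ put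
\[
s_\eta(y)=\langle\sigma(y),\eta\rangle ,
\]
which is linear in $\eta$. So $\langle\cdot,\eta\rangle$ is $ts_\eta(y)$ in the chart, and $\eta\perp T_{t\sigma(y)}X$ if and only if $s_\eta(y)=0$ and $\nabla s_\eta(y)=0$.

\section{Dyadic pieces and non-stationary phase}

Let $\tau$ be the inverse of a uniformizer if $E$ is nonarchimedean, $\tau=2$ if $E$ is archimedean, and $Q=|\tau|>1$. Let $\beta$ be a real smooth compactly supported function on $V$ which is $1$ near $0$ (nonarchimedean: $\beta=1_{\{\|x\|\le1\}}$). Put $\chi(x)=\beta(x)-\beta(\tau x)$, a smooth function with compact support in $V\setminus0$, and $\chi_j(x)=\chi(\tau^{-j}x)$. The sum $\beta+\sum_{j=1}^J\chi_j$ telescopes to $\beta(\tau^{-J}x)$, so $\beta+\sum_{j\ge1}\chi_j=1$.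

The shell $\{x\in X:Q^{k-1}<\|x\|\le Q^k\}$ is the dilate by $\tau^k$ of the shell with $k=0$, a relatively compact subset of $X$, so by \eqref{scaling} it has $\mu$-measure $O(Q^{kd})$. Since $d>0$, summing over $k$ gives $\mu\{\|x\|\le R\}=O(R^d)$, so $\delta_\omega$ converges on $\mathcal S(V)$ and is tempered. Put $\nu=\chi\mu$, a finite signed measure with compact support and smooth density on $X$. Then, as distributions,
\begin{equation}\label{dyadic}
F=\mathcal F(\beta\mu)+\sum_{j\ge1}F_j,\quad F_j:=\mathcal F(\chi_j\mu),\quad F_j(\xi)=Q^{jd}F_0(\tau^j\xi),\quad F_0(\eta)=\int\psi(\langle x,\eta\rangle)\,d\nu(x),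
\end{equation}
where the formula for $F_j$ is \eqref{scaling} with $t=\tau^j$. The function $\mathcal F(\beta\mu)$ is bounded and continuous, because $\beta\mu$ is a finite measure. Everything now depends on $F_0$ at infinity.

We need one oscillatory estimate, in a form uniform over families.

\begin{lemma}[Non-stationary phase]\label{nsp}
Let $a$ be smooth with compact support on $E^k$, let $\Phi$ be an $E$-analytic $E$-valued function near $\operatorname{supp}a$, and $H>0$.

\emph{(i) $E$ archimedean, with ordinary absolute values and Euclidean or Hermitian norms.} If $|\nabla\Phi|\ge c_0H$ and $|\partial^\alpha\Phi|\le c_\alpha H$ $(|\alpha|\ge1)$ on $\operatorname{supp}a$, then $|\int\psi(\Phi)a|\le C_MH^{-M}$ for every $M$. Here $C_M$ depends only on $c_0$, the $c_\alpha$, $M$, $\psi$, $k$, bounds for the derivatives of $a$, and the volume of $\operatorname{supp}a$.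

\emph{(ii) $E$ nonarchimedean.} Suppose that $a$ is invariant under translation by $\{\|l\|\le\varepsilon\}$ and that for $z\in\operatorname{supp}a$, $\|l\|\le\varepsilon$,
\[
\|\nabla\Phi(z)\|\ge c_0H,\qquad |\Phi(z+l)-\Phi(z)-\nabla\Phi(z)l|\le c_1H\|l\|^2 .
\]
Then $\int\psi(\Phi)a=0$ once $H\ge H_0(c_0,c_1,\varepsilon,\psi)$.
\end{lemma}

\begin{proof}
(i) If $E=\mathbb C$, then $\psi(t)=e^{2\pi i\,\mathrm{Re}(bt)}$ with $b\ne0$. By the Cauchy--Riemann equations the gradient of the real function $\mathrm{Re}(b\Phi)$ on $\mathbb R^{2k}$ has length $|b||\nabla\Phi|$, and its higher derivatives are bounded by $|b|$ times those of $\Phi$. So it suffices to treat a real smooth phase $\Phi$ and $\psi(t)=e^{2\pi ibt}$. The operator $L=(2\pi ib)^{-1}|\nabla\Phi|^{-2}\sum_k\partial_k\Phi\,\partial_k$ satisfies $L\psi(\Phi)=\psi(\Phi)$. Writing $\Phi=H\Phi_1$ we see that its coefficients are $H^{-1}$ times functions all of whose derivatives are controlled. Integrate by parts $M$ times.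

(ii) Let $q$ be the residue cardinality and $\kappa$ the largest value such that $\psi=1$ on $\{|t|\le\kappa\}$. Let $r$ be the largest power of $q$ with $c_1Hr^2\le\kappa$, so $r\ge q^{-1}(\kappa/c_1H)^{1/2}$. For $H$ large, $r\le\varepsilon$ and $c_0Hr\ge q\kappa$. On a coset $z+\{\|l\|\le r\}$, $z\in\operatorname{supp}a$, the amplitude is constant and the Taylor remainder is invisible to $\psi$, so the integral over the coset is $a(z)\psi(\Phi(z))\int_{\|l\|\le r}\psi(\nabla\Phi(z)l)\,dl$. The linear form $\nabla\Phi(z)$ maps the ball onto $\{|t|\le\|\nabla\Phi(z)\|r\}\supset\{|t|\le q\kappa\}$, where $\psi$ is nontrivial. Thus we integrate a nontrivial character over a compact group and get $0$.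
\end{proof}

\section{Upper bounds: part (1)}

\begin{proposition}\label{upper}
For $R\ge1$,
\[
\text{(a)}\ \int_{\|\eta\|\le R}|F_0|\,d\eta\le CR^{\,n-1-N/2},\qquad
\text{(b)}\ \int_{\|\eta\|\le R}|F_0|^2\,d\eta\le CR^{\,n-1-N}.
\]
\end{proposition}

Estimate (b) only uses that $\nu$ lives on an $(N+1)$-dimensional manifold. With the Cauchy--Schwarz inequality it gives $\int_{\|\eta\|\le R}|F_0|\le CR^{n-(N+1)/2}$, which misses (a) by $R^{1/2}$ and would settle only $2d\le N$. The gain in (a) comes from the linearity of the phase along rays, and it is what the case $2d=N+1$ requires.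

We record the estimate behind (b), which will be used again. For $G\in\mathcal S(V)$,
\begin{equation}\label{kernel}
\int|G(\tau^j(x-x'))|\,d|\nu|(x')\le CQ^{-j(N+1)}\qquad(x\in V,\ j\ge0).
\end{equation}
Indeed, $X$ is an embedded submanifold of $V\setminus0$, locally a graph over its tangent space, and $\nu$ has a bounded compactly supported density. So every ball of radius $\varrho$ has $|\nu|$-measure at most $C\varrho^{N+1}$. Now $|G(v)|\le C_M(1+\|v\|)^{-M}$, so the left side is at most $C_M\sum_{k\ge0}Q^{-kM}Q^{(k-j)(N+1)}$; take $M>N+1$.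

\begin{proof}[Proof of Proposition~\ref{upper}(b)]
By monotonicity we may take $R=Q^j$. Choose $g\in\mathcal S(V^\vee)$, $g\ge0$, with $g\ge1$ on the unit ball. Then
\[
\int g(\tau^{-j}\eta)|F_0(\eta)|^2d\eta=Q^{jn}\iint\hat g(\tau^j(x-x'))\,d\nu(x)\,d\nu(x')=O(Q^{j(n-N-1)})
\]
by \eqref{kernel}, as $\nu$ has finite total variation.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{upper}(a)]
$F_0$ is bounded, so only large $R$ matter, and by monotonicity we may take $R=Q^{2i}$. Put $\varrho=\tau^{-i}$, $r=|\varrho|=R^{-1/2}$.

\emph{Localization at scale $R^{-1/2}$.} This is the scale on which the quadratic part of a phase of size $R$ is bounded, so that on each piece the phase is essentially affine in $y$. By a finite smooth partition of unity on the compact space $\mathbf Z(E)$, $F_0$ is a finite sum of integrals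
\[
I(\eta)=\iint\psi(ts_\eta(y))\,a(t,y)\,dt\,dy,
\]
with $a$ smooth and compactly supported in $E^*\times U$. Let $\theta\ge0$ be smooth, supported in $\{\|u\|\le1\}$, with $\int\theta=1$ (nonarchimedean: a multiple of the indicator function of the unit ball). Let $K\subset U$ be a compact neighborhood of the projection of $\operatorname{supp}a$ to $U$. Insert $1=\int r^{-N}\theta(\varrho^{-1}(y-y_0))\,dy_0$ and put $y=y_0+\varrho u$. For $R$ large only $y_0\in K$ matter, and
\[
I(\eta)=\int_KJ(\eta,y_0)\,dy_0,\qquad
J(\eta,y_0)=\iint\psi\big(ts_\eta(y_0+\varrho u)\big)\,a(t,y_0+\varrho u)\,\theta(u)\,dt\,du .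
\]
Moreover, for $R$ large all points $y_0+\varrho u$ with $y_0\in K$, $\|u\|\le1$ lie in a fixed compact subset of $U$, and in the nonarchimedean case the power series of $\sigma$ at $y_0$ converges there.

\emph{Claim.} For $\|\eta\|\le R$ and $y_0\in K$,
\begin{equation}\label{claim}
|J(\eta,y_0)|\le C_M\big(1+|s_\eta(y_0)|+r\|\nabla s_\eta(y_0)\|\big)^{-M}.
\end{equation}
Since rapid decay in ordinary and in normalized absolute values is the same, we use ordinary ones in the archimedean case while proving this. Write $s_\eta(y_0+\varrho u)=A+b\cdot u+e(u)$ with $A=s_\eta(y_0)$, $b=\varrho\nabla s_\eta(y_0)$. As $s_\eta$ is linear in $\eta$, second order Taylor expansion bounds $e$ and $\nabla e$ on $\|u\|\le1$ by a constant times $|\varrho|^2\|\eta\|=O(1)$ (recall $r^2R=1$). In the archimedean case $\partial^\alpha e=\varrho^{|\alpha|}(\partial^\alpha s_\eta)(y_0+\varrho u)$ for $|\alpha|\ge2$, which is also $O(1)$. In the nonarchimedean case, with $y=y_0+\varrho u$,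
\[
e(u+l)-e(u)-\nabla e(u)l=s_\eta(y+\varrho l)-s_\eta(y)-\varrho\nabla s_\eta(y)l=O(|\varrho|^2\|\eta\|\|l\|^2)=O(\|l\|^2)
\]
for $\|l\|\le1$. All this is uniform in $y_0$ and $\eta$.

Let $\Phi(t,u)=t(A+b\cdot u+e(u))$ and $H=\max(|A|,\|b\|)$. On the support $|t|\asymp1$ and
\[
\partial_t\Phi=A+b\cdot u+e,\qquad \partial_u\Phi=t(b+\nabla e).
\]
If $\|b\|\ge H/4$, then $\|\partial_u\Phi\|\ge cH$ as soon as $H$ exceeds a constant $H_1\ge1$. Otherwise $|A|=H$ and $|b\cdot u|\le H/4$, so $|\partial_t\Phi|\ge H-H/4-C\ge H/2$ for $H\ge H_1$. For $H\ge1$ all derivatives of $\Phi$ are $O(H)$ in the archimedean case. In the nonarchimedean case the second order remainder of $\Phi$ for an increment $(m,l)$ with $|m|,\|l\|\le1$ is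
\[
(t+m)\big(e(u+l)-e(u)-\nabla e(u)l\big)+m\,(b+\nabla e(u))\cdot l=O\big(H\|(m,l)\|^2\big).
\]
The amplitudes $a(t,y_0+\varrho u)\theta(u)$ are uniformly smooth (respectively invariant under a fixed ball). After enlarging $H_1$, Lemma~\ref{nsp} gives \eqref{claim} for $H\ge H_1$, and for $H\le H_1$ we use $|J|\le C$.

\emph{Integration over $\eta$.} Since $\sigma(y_0),\partial_k\sigma(y_0)$ are linearly independent, the linear map $\eta\mapsto(s_\eta(y_0),\nabla s_\eta(y_0))\in E\times E^N$ is surjective, uniformly for $y_0\in K$. Complete it to coordinates on $V^\vee$; the remaining $n-N-1$ coordinates range over a ball of radius $CR$. Therefore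
\[
\int_{\|\eta\|\le R}|J(\eta,y_0)|\,d\eta\le CR^{n-N-1}\int_E\int_{E^N}(1+|A|+r\|b'\|)^{-M}db'\,dA\le CR^{n-N-1}r^{-N}=CR^{n-1-N/2}.
\]
Integrate over $y_0\in K$ and sum over the finitely many charts.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmB}(1)]
Let $1\le p\le2$. By H\"older's inequality and Proposition~\ref{upper},
\[
\int_{\|\eta\|\le R}|F_0|^p\le\Big(\int_{\|\eta\|\le R}|F_0|\Big)^{2-p}\Big(\int_{\|\eta\|\le R}|F_0|^2\Big)^{p-1}\le CR^{\,n-1-pN/2}.
\]
Let $B=\{\|\xi\|\le1\}$. By \eqref{dyadic},
\[
\|F_j\|^p_{L^p(B)}=Q^{jpd-jn}\int_{\|\eta\|\le Q^j}|F_0|^p\,d\eta\le CQ^{\,j(p(d-N/2)-1)},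
\]
so $\sum_j\|F_j\|_{L^p(B)}<\infty$ if $p(2d-N)<2$. Since $F_j(\tau^k\xi)=Q^{-kd}F_{j+k}(\xi)$, the series $\sum_j\|F_j\|_{L^p(\tau^kB)}$ then converges for every $k\ge0$, and \eqref{dyadic} shows $F\in L^p_{loc}$. For $p=1$ the condition is $2d<N+2$, i.e.\ $2d\le N+1$; for $p=2$ it is $2d\le N$.
\end{proof}

\section{Lower bounds: part (2)}

If $F$ is given by a function $f$, then $F_j$ is the convolution of $f$ with a rescaled kernel of integral zero which concentrates at the origin. So the $F_j$ must tend to $0$. Homogeneity only serves to control $f$ at infinity.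

\begin{lemma}\label{tozero}
Let $p\in\{1,2\}$. If $F$ is given by $f\in L^p_{loc}$, then $\|F_j\|_{L^p(B')}\to0$ for every ball $B'$.
\end{lemma}

\begin{proof}
By \eqref{scaling}, $F$ is homogeneous: for each $t\in E^*$, $f(t\xi)=|t|^{-d}f(\xi)$ for almost all $\xi$. Hence $\int_{\|\xi\|\le Q^k}|f|=Q^{k(n-d)}\int_{\|\xi\|\le1}|f|$. So $f$ has polynomial growth in the mean, and $F(\varphi)=\int f\varphi$ for all $\varphi\in\mathcal S(V^\vee)$ by density. By Fourier inversion, $x\mapsto\chi_j(x)\psi(\langle x,\xi\rangle)$ is $\hat\varphi$ for $\varphi(\eta)=k_j(\xi-\eta)$, where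
\[
k_j(\eta)=Q^{jn}k(\tau^j\eta),\qquad k(\eta)=c\int\chi(x)\psi(\langle x,\eta\rangle)\,dx\in\mathcal S(V^\vee),\qquad \int k=\chi(0)=0 .
\]
Therefore $F_j(\xi)=F(\varphi)=(f*k_j)(\xi)$. Split $f=f_1+f_2$ with $f_1=f\,1_{\{\|\xi\|\le c_0\}}$ and $c_0$ large. As $\int k=0$,
\[
\|f_1*k_j\|_{L^p}\le\int|k(\eta)|\,\|f_1(\cdot-\tau^{-j}\eta)-f_1\|_{L^p}\,d\eta\longrightarrow0 .
\]
If $\xi\in B'$ and $\|\eta\|\ge c_0$, then $\|\xi-\eta\|\ge c\|\eta\|$, so
$|(f_2*k_j)(\xi)|\le C_MQ^{jn}\int_{\|\eta\|\ge c_0}|f(\eta)|(Q^j\|\eta\|)^{-M}d\eta$. For $M$ large this is finite and $O(Q^{j(n-M)})$, hence tends to $0$ uniformly on $B'$.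
\end{proof}

To contradict this we compute the $L^2$ mass of $F_j$ near a conormal vector exactly to leading order.

\begin{lemma}\label{L2lower}
Let $x_0\in X$, $\xi_0\in(T_{x_0}X)^\perp\subset V^\vee$, and let $g\ge0$ be smooth with compact support on $V^\vee$, $g(\xi_0)>0$. Then $\int g|F_j|^2d\xi\ge cQ^{j(2d-N-1)}$ for all large $j$, with $c>0$.
\end{lemma}

\begin{proof}
The sum $\sum_{k\in\mathbb Z}\chi(\tau^kx_0)$ telescopes to $1$, so $\chi(\tau^kx_0)\ne0$ for some $k$. As tangent spaces are constant along rays, we may replace $x_0$ by $\tau^kx_0$ and assume $\chi(x_0)\neq0$. With $G(v)=\int g(\xi)\psi(\langle v,\xi\rangle)\,d\xi\in\mathcal S(V)$,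
\[
\int g(\xi)|F_0(\tau^j\xi)|^2d\xi=\int\Big(\int G(\tau^j(x-x'))\,d\nu(x')\Big)d\nu(x).
\]
Fix $x\in\operatorname{supp}\nu$ and a chart $z\mapsto x(z)$ of $X$, $z\in E^{N+1}$ small, with $x(0)=x$, in which $d\mu=w(z)\,dz$, $w>0$. The points $x'\in\operatorname{supp}\nu$ outside the chart have $\|x-x'\|\ge c$ and contribute $O(Q^{-jM})$ for every $M$. Inside, put $z=\tau^{-j}z'$. Since $\|x(z)-x\|\ge c\|z\|$ and $G$ is Schwartz, dominated convergence gives
\[
Q^{j(N+1)}\int G(\tau^j(x-x'))\,d\nu(x')\longrightarrow\chi(x)\,m(x),\qquad m(x)=w(0)\int_{E^{N+1}}G(-Dz')\,dz',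
\]
where $D=Dx(0)$. Let $D^T:V^\vee\to E^{N+1}$ be the transpose of $D$. It is surjective with kernel $(T_xX)^\perp$, and $G(-Dz')=\int g(\xi)\psi(-z'\cdot D^T\xi)\,d\xi$ is the Fourier transform, at $-z'$, of the push-forward of $g$ under $D^T$. By inversion $m(x)=c_x\int_{(T_xX)^\perp}g$ with $c_x>0$ (if $(T_xX)^\perp=0$, the integral means $g(0)$). By \eqref{kernel} the left side is bounded uniformly in $x$ and $j$, so by dominated convergence
\[
Q^{j(N+1)}\int g(\xi)|F_0(\tau^j\xi)|^2d\xi\longrightarrow\int_X\chi(x)^2\,m(x)\,d\mu(x).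
\]
The integrand is nonnegative. It is positive for $x$ near $x_0$, because $(T_xX)^\perp$ varies continuously and hence meets $\{g>0\}$. Multiply by $Q^{j(2d-N-1)}$ and use \eqref{dyadic}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmB}(2)]
Take any $x_0\in X$ and $\xi_0=0$. If $2d\ge N+1$, Lemma~\ref{L2lower} shows that $\|F_j\|_{L^2(B')}\not\to0$ for a ball $B'\supset\operatorname{supp}g$. By Lemma~\ref{tozero}, $F\notin L^2_{loc}$.
\end{proof}

\section{The dual variety: part (3)}\label{sec:dual}

If $\overline{\mathbf X}=\mathbf V$, then, $\mathbf X\cup\{0\}$ being closed, $\mathbf X=\mathbf V\setminus0$ and $n=N+1\ge2$. So $\omega$ is $dx$ times a regular function without zeros on $\mathbf V\setminus0$. Such a function extends to a polynomial whose zero set has codimension at least $2$, so it is constant. Thus $F=c\,\delta_0$ with $c\ne0$ is not a function, as claimed in (3) (here $d=n=N+1$, so $2d\ge N+2$).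

From now on $\overline{\mathbf X}\ne\mathbf V$, so $n\ge N+2$. To get an $L^1$ lower bound from the $L^2$ lower bound of Lemma~\ref{L2lower} we need an upper bound for $|F_j|$ near one well chosen $\xi_0$. By stationary phase this depends on the rank of the Hessian of $\langle\cdot,\xi_0\rangle|_X$ at its critical points, and these are described by the conormal variety.

\subsection{The rank of the Hessian and the defect}
Let
\[
\mathbf C=\{([x],[\xi]):\xi\in(T_x\mathbf X)^\perp\}\subset\mathbf Z\times\mathbb P(\mathbf V^\vee),\qquad \mathbf Z^\vee=p_2(\mathbf C),\qquad\delta=n-2-\dim\mathbf Z^\vee .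
\]
$\mathbf C$ is a $\mathbb P^{n-N-2}$-bundle over $\mathbf Z$, hence smooth and geometrically irreducible of dimension $n-2$. So $\delta\ge0$, and $\delta=0$ means that the dual variety $\mathbf Z^\vee$ is a hypersurface. By generic smoothness (characteristic $0$) there is a nonempty open $\mathbf O\subset\mathbf Z^\vee$, defined over $E$ and contained in the smooth locus, over which $p_2$ is smooth of relative dimension $\delta$.

\begin{lemma}\label{ein}
\begin{enumerate}
\item[(a)] Let $[\xi]\in\mathbf O$. At each point of $\mathbf Z$ where $s_\xi=0$ and $ds_\xi=0$, the Hessian of $s_\xi$ has rank exactly $N-\delta$.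
\item[(b)] If $\delta>0$, then $2d=N+\delta+2$.
\end{enumerate}
In particular, if $2d\ge N+2$, then $2d\ge N+\delta+2$ in all cases.
\end{lemma}

\begin{proof}
(a) The rank in question does not depend on the local coordinates or on the section $\sigma$, so we may take both algebraic. Then $\mathbf C$ is locally defined as a scheme by the equations $s_\xi(y)=0$, $\partial_ks_\xi(y)=0$, which for fixed $y$ are $N+1$ independent linear equations in $\xi$. So the fiber of $p_2$ over $[\xi]$ is the scheme $\{s_\xi=0,\ ds_\xi=0\}\subset\mathbf Z$, and its tangent space at $y$ is $\ker\mathrm{Hess}\,s_\xi(y)$. As the fiber is smooth of dimension $\delta$, this kernel has dimension $\delta$.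

(b) This is an argument of Ein \cite{Ein}. Work over $\bar E$ with $[\xi]\in\mathbf O$ and let $\mathbf Y$ be the fiber of $p_2$ over $[\xi]$. The reflexivity theorem in characteristic $0$ (\cite[Ch.~1]{GKZ}; Kleiman) says that $\mathbf C$ is also the conormal variety of $\mathbf Z^\vee$. So over the smooth point $[\xi]$ the fiber is the projective space of vectors annihilating the tangent space of the cone over $\mathbf Z^\vee$: $\mathbf Y$ is a linear subspace $\mathbb P^\delta$ of $\mathbb P(\mathbf V)$, contained in $\mathbf Z$.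

Let $\mathcal I$ be its ideal sheaf and $\mathcal N$ its normal bundle in $\mathbf Z$, of rank $N-\delta$. The section $s_\xi$ of $\mathcal O_{\mathbf Z}(1)$ vanishes on $\mathbf Y$ together with its differential, so its class in $(\mathcal I/\mathcal I^2)(1)=\mathcal N^*(1)$ is zero at every point, and $s_\xi\in\mathcal I^2(1)$. It defines a section of $(\mathcal I^2/\mathcal I^3)(1)=\mathrm{Sym}^2(\mathcal N^*)\otimes\mathcal O_{\mathbf Y}(1)$, namely the Hessian on normal directions. By (a) this quadratic form is nondegenerate at every point, so $\mathcal N\cong\mathcal N^*(1)$. Taking determinants in $\mathrm{Pic}(\mathbb P^\delta)=\mathbb Z$ (here $\delta>0$ is used), $2c_1(\mathcal N)=N-\delta$. With $K_{\mathbf Z}=\mathcal O(-d)$ from Lemma~\ref{degree}, the adjunction formula $K_{\mathbf Y}=K_{\mathbf Z}|_{\mathbf Y}\otimes\det\mathcal N$ reads $-(\delta+1)=-d+\frac{N-\delta}2$, which is the assertion.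
\end{proof}

\begin{remark}
By Theorem~\ref{thmB}(3) and Lemma~\ref{ein}(b), $F$ is never locally $L^1$ if the dual variety of $\mathbf Z$ is not a hypersurface, since then $2d=N+\delta+2\ge N+3$.
\end{remark}

\subsection{A pointwise bound near a generic conormal vector}
Since $X\ne\emptyset$ and $n\ge N+2$, $\mathbf C(E)\ne\emptyset$. As $\mathbf C$ is smooth and geometrically irreducible and $E$ is a local field, $\mathbf C(E)$ contains an analytic manifold of dimension $\dim\mathbf C$ and is therefore Zariski dense. So we can fix $([x_0],[\xi_0])\in\mathbf C(E)$ with $[\xi_0]\in\mathbf O$.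

\begin{lemma}\label{sup}
There are a neighborhood $U_0$ of $\xi_0$ in $V^\vee$ and a constant $C$ with
\[
|F_0(\lambda\xi)|\le C|\lambda|^{-(N-\delta)/2}\qquad(\xi\in U_0,\ \lambda\in E,\ |\lambda|\ge1).
\]
\end{lemma}

\begin{proof}
Put $f_\xi=\langle\cdot,\xi\rangle|_X$, so $F_0(\lambda\xi)=\int\psi(\lambda f_\xi)\chi\,d\mu$. A point $x\in X$ is critical for $f_{\xi_0}$ if and only if $([x],[\xi_0])\in\mathbf C$. At such a point, in the coordinates $(t,y)$, $f_{\xi_0}=ts(y)$ with $s=s_{\xi_0}$, $s=0$ and $ds=0$. So the Hessian has the single nonzero block $t\,\mathrm{Hess}\,s$, and by Lemma~\ref{ein}(a) its rank is $r:=N-\delta$. If $r=0$ the assertion is trivial, so let $r\ge1$. Using a fine finite partition of unity on the compact set $X\cap\operatorname{supp}\chi$, we only need to treat amplitudes supported near one point $x_1$, and $\xi$ near $\xi_0$.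

\emph{$x_1$ noncritical.} Apply Lemma~\ref{nsp} to $\Phi=\lambda f_\xi$ with $H$ the (ordinary, if archimedean) absolute value of $\lambda$. The contribution is $O(|\lambda|^{-M})$ for every $M$, uniformly for $\xi$ near $\xi_0$.

\emph{$x_1$ critical.} Since the Hessian is a symmetric matrix of rank $r$, it has an invertible principal $r\times r$ block. So there are coordinates $(z,w)\in E^r\times E^{N+1-r}$ near $x_1$ with $S=\partial_z^2f_{\xi_0}(x_1)$ invertible. Only the variables $z$ are used for cancellation. Fix $w$, put $\varphi(z)=f_\xi(z,w)$, let $a(z,w)$ be the amplitude, supported in a small product of balls, and square: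
\[
\Big|\int\psi(\lambda\varphi(z))a(z,w)\,dz\Big|^2=\int dh\int\psi(\Phi_h(z))\,a(z+h,w)\overline{a(z,w)}\,dz,\qquad\Phi_h(z)=\lambda\big(\varphi(z+h)-\varphi(z)\big).
\]
Write $\nabla\varphi(z+h)-\nabla\varphi(z)=S(z,h)h$, where $S(z,h)$ is a matrix depending continuously on $(z,h,w,\xi)$ and equal to $S$ at $x_1$, $h=0$, $\xi=\xi_0$ (archimedean: $S(z,h)=\int_0^1\mathrm{Hess}\,\varphi(z+\vartheta h)\,d\vartheta$; nonarchimedean: re-expand the power series). If the balls are small and $\xi$ is close to $\xi_0$, $S(z,h)$ is close to $S$, so $\|\nabla\Phi_h\|\ge c|\lambda|\|h\|$. In the archimedean case the derivatives of $\Phi_h$ are $O(|\lambda|\|h\|)$ (in ordinary absolute values). In the nonarchimedean case write $\varphi(z+l)-\varphi(z)-\nabla\varphi(z)l=\sum l_il_jR_{ij}(z,l)$ with $R_{ij}$ analytic. Then the second order remainder of $\Phi_h$ is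
\[
\lambda\sum l_il_j\big(R_{ij}(z+h,l)-R_{ij}(z,l)\big)=O(|\lambda|\|h\|\|l\|^2).
\]
The amplitudes are uniformly smooth. Hence Lemma~\ref{nsp} with $H=|\lambda|\|h\|$ (ordinary, if archimedean), together with the trivial bound for small $H$, shows that the inner integral is at most $C_M(1+|\lambda|\|h\|)^{-M}$. Integrating over $h\in E^r$ gives $O(|\lambda|^{-r})$. Take the square root and integrate over the compact range of $w$.
\end{proof}

\subsection{Conclusion}
\begin{proof}[Proof of Theorem~\ref{thmB}(3), case $\overline{\mathbf X}\ne\mathbf V$]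
Let $2d\ge N+2$. Take $U_0$ bounded in Lemma~\ref{sup} and choose $g\ge0$ smooth, with compact support in $U_0$ and $g(\xi_0)>0$. Lemma~\ref{sup} with $\lambda=\tau^j$ and \eqref{dyadic} give $\sup_{U_0}|F_j|\le CQ^{j(d-(N-\delta)/2)}$. With Lemma~\ref{L2lower}, for large $j$,
\[
\int_{U_0}|F_j|\,d\xi\ \ge\ \frac{\int g|F_j|^2\,d\xi}{\max g\cdot\sup_{U_0}|F_j|}\ \ge\ c\,\frac{Q^{j(2d-N-1)}}{Q^{j(d-(N-\delta)/2)}}=c\,Q^{\,j\left(d-1-\frac{N+\delta}2\right)} .
\]
The exponent is nonnegative because $2d\ge N+\delta+2$ by Lemma~\ref{ein}. So $\|F_j\|_{L^1(B')}\not\to0$ for a ball $B'\supset U_0$, and by Lemma~\ref{tozero} $F$ is not given by a locally $L^1$ function.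
\end{proof}

When $\delta>0$ the functions $F_j$ may be higher on a smaller set than the count in Section~\ref{heur} assumed, and the argument needs the stronger inequality $2d\ge N+\delta+2$. Lemma~\ref{ein}(b) says that a positive defect supplies it automatically.

\section{Examples}\label{sec:examples}

\begin{corollary}\label{cor}
Let $E$ have characteristic $0$ and let $\mathbf V$ be nontrivial. In the following cases an invariant $\omega$ exists, $d$ and $N$ are as indicated, and $\mathcal F(\delta_\omega)$ is, or is not, locally $L^1$ as stated.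
\begin{enumerate}
\item $\lambda=2\rho_P$: $d=1$; it always is.
\item $\lambda=\rho$ (half the sum of the positive roots): $d=2$, $N=|\Phi^+|$; it is if and only if $|\Phi^+|\ge3$.
\item Adjoint representation of a simple group: $2d=N+1$; it is, but it is not locally $L^2$.
\item $\mathrm{Sym}^kE^m$ for $SL_m$, $k\ge2$, $k\mid m$: $d=m/k$, $N=m-1$; it is.
\item $\Lambda^kE^m$ for $SL_m$, $2\le k\le m-2$: $d=m$, $N=k(m-k)$. If $\min(k,m-k)=2$ it is not; if $\min(k,m-k)=3$ it is if and only if $m\ge8$; if $\min(k,m-k)\ge4$ it is.
\item $E^n$ for the split group $SO_n$, $n\ge4$: $d=N=n-2$; it is not.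
\item The $27$ of $E_6$ $(d=12,\ N=16)$ and the $56$ of $E_7$ $(d=18,\ N=27)$; it is not.
\end{enumerate}
\end{corollary}

\begin{proof}
By Lemma~\ref{degree}, $d$ is determined by $2\rho_P=d\lambda$, and $N=|\Phi_P|$. We check whether $2d\le N+1$.

(1) $2\le N+1$ since $N\ge1$. (2) Here $\mathbf P$ is a Borel subgroup and $2\rho_P=2\rho$; the condition is $4\le|\Phi^+|+1$.

(3) $\mathbf X$ is the orbit of a highest root vector, the minimal nilpotent orbit. Let $\kappa$ be the Killing form. The Kirillov form $\Omega_x([a,x],[b,x])=\kappa(x,[a,b])=\kappa([x,a],b)$ is well defined, invariant and nondegenerate on $T_x\mathbf X=[\mathfrak g,x]$. Since $[a,tx]=t[a,x]$, we have $h_t^*\Omega=t\,\Omega$. So $\omega=\Omega^{(N+1)/2}$ is an invariant volume form of degree $d=(N+1)/2$. Use Theorem~\ref{thmB}(1),(2).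

(4), (5) For $\lambda=\varpi_k$, the $k$-th fundamental weight of $SL_m$, $\Phi_P=\{\varepsilon_i-\varepsilon_j:i\le k<j\}$. So $N=k(m-k)$ and
\[
2\rho_P=(m-k)\sum_{i\le k}\varepsilon_i-k\sum_{j>k}\varepsilon_j=m\varpi_k ,
\]
hence $d=m$. For $\mathrm{Sym}^kE^m$ we have $\lambda=k\varpi_1$ and $2\rho_P=m\varpi_1$, so $d=m/k$ and $2d\le m=N+1$. For $\Lambda^kE^m$: if $\min(k,m-k)=2$, then $2m>2(m-2)+1$. If it is $3$, then $2m\le3(m-3)+1$ if and only if $m\ge8$. If it is at least $4$, then $m\ge8$ and $N+1\ge4(m-4)+1\ge2m$.

(6) $\lambda=\varepsilon_1$, and $\Phi_P$ consists of the $\varepsilon_1\pm\varepsilon_j$, $2\le j\le\ell=\lfloor n/2\rfloor$, and of $\varepsilon_1$ if $n$ is odd. So $N=n-2$, $2\rho_P=(n-2)\varepsilon_1$, and $2(n-2)>n-1$ for $n\ge4$.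

(7) Let $\Phi$ be an irreducible simply laced root system of rank $\ell$, with $(\alpha,\alpha)=2$ for all roots, and $\lambda=\varpi_i$ for a simple root $\alpha_i$ whose coefficient in the highest root is $1$. The operator $x\mapsto\sum_{\alpha\in\Phi}(x,\alpha)\alpha$ commutes with the Weyl group, so it is a scalar; its trace is $2|\Phi|$, so the scalar is $2|\Phi|/\ell$. For $x=\varpi_i$ the number $(\varpi_i,\alpha)$ is the coefficient of $\alpha_i$ in $\alpha$, which is $\pm1$ for $\alpha\in\pm\Phi_P$ and $0$ otherwise. So the sum is $2\cdot2\rho_P$, and $d=|\Phi|/\ell$. The two representations are of this kind, with Levi subgroups of type $D_5$ and $E_6$. For $E_6$: $d=72/6=12$, $N=(72-40)/2=16$, and $24>17$. For $E_7$: $d=126/7=18$, $N=(126-72)/2=27$, and $36>28$.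
\end{proof}

Items (5), (6) and (7) contain counterexamples to Conjecture~\ref{conj} with $\mathbf G$ simple. Indeed $d<N+1$ in all of them, whereas $d=N+1$ when $\mathbf X$ is dense (Section~\ref{sec:dual}); so $\overline{\mathbf X}\ne\mathbf V$. For $SL_n\times SL_n$ on $M_n$ we have $\lambda=\varpi_1+\varpi_1'$ and, by the computation in (4), $2\rho_P=n(\varpi_1+\varpi_1')$. So $d=n$, $N=2n-2$ and $2d=N+2$: the family of Theorem~\ref{thmA} lies exactly on the boundary of failure, where the count of Section~\ref{heur} leads one to expect a measure on the dual cone.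

\begin{thebibliography}{9}
\bibitem{Ein} Ein, Invent. Math. 86 (1986).
\bibitem{GKZ} Gelfand, Kapranov, Zelevinsky, \emph{Discriminants, Resultants, and Multidimensional Determinants}.
\bibitem{OSG} ``An Algebraic Integration'', \texttt{https://github.com/OSGReadingGroup/osgreadinggroup.github.io}.
\end{thebibliography}

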